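# Small entropy numbers without finite rank approximation

## 1. The theorem and the conjecture it refutes

All Banach spaces are real, $U_E$ is the closed unit ball of $E$, $\mathcal L(E,F)$ is the space of bounded linear operators from $E$ to $F$, $\mathcal L$ is the class of all such operators, and $\log$ is the natural logarithm. The numbers $e_n(T)$ (entropy numbers) and $a_n(T)$ (approximation numbers) are defined directly after the theorem.

**Theorem 1.** There are real Banach spaces $E,F$, an operator $T\in\mathcal L(E,F)$ and a constant $C$ with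
$$e_n(T)\le C\,\frac{(\log(n+1))^5}{n}\qquad\text{and}\qquad a_n(T)\ge\tfrac14\qquad\text{for all } n\ge 1 .$$
Hence $T\in\mathcal E_p$ for all $p>1$, and $T\notin\mathcal X_q$ for all $0<q<\infty$.

**Definition (entropy numbers).** For $T\in\mathcal L(E,F)$ and $n=1,2,\dots$,
$$e_n(T)=\inf\Big\{\varepsilon>0:\ \exists\,y_1,\dots,y_m\in F,\ m\le 2^{n-1},\ T(U_E)\subseteq\bigcup_{i=1}^m(y_i+\varepsilon U_F)\Big\}.$$

**Definition (approximation numbers).** $a_n(T)=\inf\{\|T-L\|:\ L\in\mathcal L(E,F),\ \operatorname{rank}(L)<n\}$.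

**Definition (the two classes).** For $0<p<\infty$,
$$\mathcal E_p=\Big\{T\in\mathcal L:\sum_{n}e_n(T)^p<\infty\Big\},\qquad \mathcal X_p=\Big\{T\in\mathcal L:\sum_n a_n(T)^p<\infty\Big\}.$$

So $e_n$ measures how well $2^{n-1}$ points describe the image of the unit ball, and $a_n$ measures how well operators of rank less than $n$ describe $T$. If the image of the ball is small in the first sense, must $T$ be well approximable in the second? The paper "Entropy Numbers of Operators in Banach Spaces" (http://2nifoia.257.cz/bitstream/handle/10338.dmlcz/700999/Toposym_04-1976-1_7.pdf) proposes a quantitative answer.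

**Conjecture 2 of that paper.** If $0<p<2$ and $\frac1q=\frac1p-\frac12$, then $\mathcal E_p\subseteq\mathcal X_q$.

Theorem 1 refutes it. Take any $p$ with $1<p<2$ and $\frac1q=\frac1p-\frac12$. Then $0<q<\infty$, and the operator $T$ of Theorem 1 lies in $\mathcal E_p$, because $\sum_n n^{-p}(\log(n+1))^{5p}<\infty$. It does not lie in $\mathcal X_q$, because $a_n(T)\ge\frac14$ for every $n$. So the conjecture fails for every $p\in(1,2)$, and it fails badly: $T$ is not even a norm limit of finite rank operators.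

Three companion results locate this failure. We prove all of them.

**Theorem 2.** For all $T\in\mathcal L$ and all $n$,
$$\Big(\prod_{k\le n}a_k(T)\Big)^{1/n}\le 2(n!)^{1/n}e_n(T),\qquad\text{so}\qquad a_n(T)\le 2n\,e_n(T).$$
Hence $\mathcal E_1\subseteq\{T:a_n(T)\to0\}$, and $\mathcal E_p\subseteq\mathcal X_r$ for $0<p<1$, $\frac1r=\frac1p-1$. Together with Theorem 1: every operator in $\mathcal E_p$ is a norm limit of finite rank operators if and only if $p\le1$.

**Theorem 3.** If $E$ or $F$ is a Hilbert space, then $a_n(T)\le5\sqrt n\,e_n(T)$ for $T\in\mathcal L(E,F)$. Hence the inclusion of the conjecture holds on $\mathcal L(E,F)$ for all $0<p<2$.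

**Proposition 4.** For $0<p<2$, $\frac1q=\frac1p-\frac12$ and $0<q'<q$, one has $\mathcal E_p\not\subseteq\mathcal X_{q'}$, even for operators with values in a Hilbert space.

These statements do not decide whether $\mathcal E_p\subseteq\mathcal X_q$ for an individual $p\in(0,1]$. For $p<1$, Theorem 2 and Proposition 4 show only that the best exponent, meaning the supremum of those $\frac1r$ with $\mathcal E_p\subseteq\mathcal X_r$, lies between $\frac1p-1$ and $\frac1p-\frac12$. The conjecture asserts the inclusion for all $0<p<2$, so Theorem 1 settles it negatively.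

## 2. The two sequences on small examples

We use the following elementary facts. Both sequences are nonincreasing. We have $a_1(T)=\|T\|$, and $e_1(T)\le\|T\|$ (one ball centred at $0$). We have $e_n(T)\to0$ exactly when $T(U_E)$ is totally bounded, i.e. when $T$ is compact. We have $a_n(T)\to0$ exactly when $T$ is a norm limit of finite rank operators. Finally $a_n(STR)\le\|S\|\,a_n(T)\,\|R\|$, since $\operatorname{rank}(SLR)\le\operatorname{rank}L$. Norm limits of finite rank operators are compact; the issue is the converse direction, with rates.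

**The line.** For the identity of $\mathbb R$, we cover $[-1,1]$ by $2^{n-1}$ intervals of length $2\varepsilon$, so $e_n=2^{-(n-1)}$, while $a_1=1$ and $a_n=0$ for $n\ge2$.

**A $d$-dimensional space $X$.** For the identity of $X$, volumes give $2^{n-1}\varepsilon^d\ge1$ for any admissible $\varepsilon$, so $e_n\ge2^{-(n-1)/d}$, which is at least $\frac12$ for $n\le d$. If $\operatorname{rank}L<d$ then $L$ has a kernel, so $\|I-L\|\ge1$. Thus $a_n=1$ for $n\le d$ and $a_n=0$ for $n>d$. Here $a_n\le2e_n$ for all $n$: no gap yet.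

**The identity $I_N:\ell_1^N\to\ell_2^N$.** Start with $N=2$. Let $L$ be the orthogonal projection onto the span of $(1,1)$. The norm of an operator on $\ell_1^2$ is its largest value on a unit vector, and $\mathbf e_1-L\mathbf e_1=(\frac12,-\frac12)$, so $a_2(I_2)\le\|I_2-L\|=1/\sqrt2$. This is optimal, as the following general bound shows. If $\operatorname{rank}L<n\le N$, then
$$N\|I_N-L\|^2\ge\sum_{i\le N}\|\mathbf e_i-L\mathbf e_i\|_2^2=\|I-L\|_{HS}^2\ge N-n+1 .$$
The first inequality uses $\|\mathbf e_i\|_1=1$. The last one holds because $I-L$ is the identity on $\ker L$, which has dimension at least $N-n+1$: compute the Hilbert–Schmidt norm in an orthonormal basis extending one of $\ker L$. Hence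
$$a_n(I_N)\ge\sqrt{\frac{N-n+1}{N}}\qquad(n\le N),\tag{1}$$
and in particular $a_n(I_N)\ge1/\sqrt2$ for $n\le N/2$. On the other hand Lemma 10 below gives $e_n(I_N)\le r^{-1/2}$ as soon as $(2N+1)^r\le2^{n-1}$. So, up to a factor logarithmic in $N$, the ratio $a_n/e_n$ can be as large as $\sqrt n$.

This is where the exponent of the conjecture comes from. A general inequality $a_n\le c\sqrt n\,e_n$ would imply the conjecture, by the next lemma with $\theta=\frac12$.

**Lemma 5.** Let $(c_n)$ be nonincreasing and nonnegative, $S=\sum_nc_n^p<\infty$, $\theta>0$ and $\frac1r=\frac1p-\theta>0$. Then $\sum_n(n^\theta c_n)^r\le S^{1+\theta r}$.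

*Proof.* By monotonicity $nc_n^p\le\sum_{k\le n}c_k^p\le S$. From $\frac1p-\frac1r=\theta$ we get $r=p+\theta pr$. So $(n^\theta c_n)^r=c_n^p\,(nc_n^p)^{\theta r}\le S^{\theta r}c_n^p$. Sum over $n$. $\square$

## 3. Comparing volumes when one space is a Hilbert space

To prove the conjecture, the natural plan is this: produce an $n\times n$ matrix from $T$ whose determinant is at least about $\prod_{k\le n}a_k(T)$, and bound the determinant by volume, since the image of a convex body is covered by $2^{n-1}$ small bodies. In Hilbert space, orthogonal projections make this work with the right factor $\sqrt n$.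

**Proof of Theorem 3.** We may assume $a_n(T)>0$, so $a_k(T)>0$ for $k\le n$. Let $0<\eta<1$, and let $\omega_n$ be the volume of the Euclidean unit ball $B_2^n$. If $\varepsilon>e_n(T)$, then $T(U_E)$ is covered by at most $2^{n-1}$ balls of radius $\varepsilon$.

**Step 1: the case $E=H$ Hilbert.** The purpose is to find orthonormal vectors and functionals with a triangular matrix. By Riesz, regard $T^*$ as a map $F^*\to H$. For $k=1,\dots,n$ choose inductively $y_k\in U_{F^*}$ as follows. Let $P_{k-1}$ be the orthogonal projection onto $\operatorname{span}\{T^*y_i:i<k\}$. Since $\operatorname{rank}(TP_{k-1})<k$,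
$$a_k(T)\le\|T(I-P_{k-1})\|=\sup_{y\in U_{F^*}}\|(I-P_{k-1})T^*y\|,$$
because $\langle T(I-P_{k-1})h,y\rangle=\langle h,(I-P_{k-1})T^*y\rangle$. So we can pick $y_k$ with $\|(I-P_{k-1})T^*y_k\|\ge(1-\eta)a_k(T)>0$. Let $h_k$ be the normalised vector $(I-P_{k-1})T^*y_k$.

The vector $h_k$ lies in $\operatorname{span}\{T^*y_i:i\le k\}$ and is orthogonal to $T^*y_i$ for $i<k$. So the $h_k$ are orthonormal, and the matrix $\langle Th_i,y_k\rangle=\langle h_i,T^*y_k\rangle$ vanishes for $i>k$. Its diagonal entries are $\langle h_k,T^*y_k\rangle=\|(I-P_{k-1})T^*y_k\|\ge(1-\eta)a_k(T)$.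

Consider $V:\ell_2^n\to H\to F\to\ell_\infty^n$, given by $\mathbf e_i\mapsto h_i$, then $T$, then $y\mapsto(\langle y,y_k\rangle)_k$. The outer maps have norm at most $1$, so $V(B_2^n)$ is covered by $2^{n-1}$ translates of $[-\varepsilon,\varepsilon]^n$. Comparing volumes, $|\det V|\,\omega_n\le2^{n-1}(2\varepsilon)^n$, and $|\det V|\ge(1-\eta)^n\prod_{k\le n}a_k$. Let $\eta\to0$ and $\varepsilon\to e_n$:
$$\omega_n\prod_{k\le n}a_k\le2^{n-1}(2e_n)^n .$$
Since $[-n^{-1/2},n^{-1/2}]^n\subseteq B_2^n$, we have $\omega_n^{1/n}\ge2/\sqrt n$. As $(a_k)$ is nonincreasing, $a_n\le(\prod_{k\le n}a_k)^{1/n}\le 4e_n\cdot\frac{\sqrt n}2=2\sqrt n\,e_n$.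

**Step 2: the case $F=H$ Hilbert.** Now the projections act on the range. Choose inductively $x_k\in U_E$ with $\|(I-P_{k-1})Tx_k\|\ge(1-\eta)a_k(T)$, where $P_{k-1}$ is the orthogonal projection onto $\operatorname{span}\{Tx_i:i<k\}$. This is possible since $\operatorname{rank}(P_{k-1}T)<k$ gives $a_k(T)\le\|(I-P_{k-1})T\|$. Let $h_k$ be the normalised vector $(I-P_{k-1})Tx_k$. Again the $h_k$ are orthonormal, $\langle Tx_i,h_k\rangle=0$ for $i<k$, and $\langle Tx_k,h_k\rangle\ge(1-\eta)a_k$.

The composition $\ell_1^n\to E\to H\to\ell_2^n$, given by $\mathbf e_i\mapsto x_i$, then $T$, then coordinates with respect to $h_1,\dots,h_n$, is triangular with $|\det|\ge(1-\eta)^n\prod_{k\le n}a_k$. The outer maps have norm at most $1$, and $U_{\ell_1^n}$ has volume $2^n/n!$. As in Step 1,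
$$\frac{2^n}{n!}\prod_{k\le n}a_k\le2^{n-1}e_n^n\,\omega_n .$$
Write $\Gamma$ for the gamma function. From $\Gamma(x+1)\ge\int_x^\infty t^xe^{-t}\,dt\ge x^xe^{-x}$ with $x=\frac n2$ we get $\omega_n=\pi^{n/2}/\Gamma(\frac n2+1)\le(2\pi e/n)^{n/2}$. Hence
$$a_n\le(n!\,\omega_n)^{1/n}e_n\le n\sqrt{2\pi e/n}\;e_n=\sqrt{2\pi e}\,\sqrt n\,e_n\le5\sqrt n\,e_n .$$

**Step 3: the inclusion.** If $T\in\mathcal E_p$, apply Lemma 5 with $c_n=e_n(T)$, $\theta=\frac12$, $r=q$: $\sum a_n^q\le5^q\sum(\sqrt n\,e_n)^q<\infty$. $\blacksquare$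

## 4. Comparing volumes in general: the loss is $n$, not $\sqrt n$

Without a Hilbert space we have no norm one projections. Determinants can replace them, and the following argument still works for every operator. Watch what it costs.

**Proof of Theorem 2 (all but the last sentence).** Put $\Delta_0=1$ and
$$\Delta_k=\sup\big|\det(\langle Tx_i,y_j\rangle)_{i,j\le k}\big|,\qquad x_i\in U_E,\ y_j\in U_{F^*}.$$
These are finite, since all entries are bounded by $\|T\|$.

**Step 1: $a_k(T)\Delta_{k-1}\le\Delta_k$ for $k\ge1$.** The purpose is to turn near-maximal determinants into a good operator of rank less than $k$. If $\Delta_{k-1}=0$ there is nothing to prove. Otherwise let $0<\eta<1$ and choose $x_i\in U_E$, $y_j\in U_{F^*}$ $(i,j<k)$ such that $M=(\langle Tx_i,y_j\rangle)_{i,j<k}$ satisfies $|\det M|\ge(1-\eta)\Delta_{k-1}>0$. (For $k=1$ the matrix is empty with determinant $1$, and $L=0$ below.) Put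
$$Lx=\sum_{i,j<k}\langle Tx,y_j\rangle(M^{-1})_{ji}\,Tx_i ,\qquad \operatorname{rank}L<k .$$
For $x\in U_E$, $y\in U_{F^*}$, border $M$ by the row $(\langle Tx,y_j\rangle)_j$, the column $(\langle Tx_i,y\rangle)_i$ and the corner entry $\langle Tx,y\rangle$. By the Schur complement formula the bordered determinant is
$$\det M\cdot\Big(\langle Tx,y\rangle-\sum_{i,j}\langle Tx,y_j\rangle(M^{-1})_{ji}\langle Tx_i,y\rangle\Big)=\det M\cdot\langle(T-L)x,y\rangle .$$
It is at most $\Delta_k$ in modulus. Taking the supremum over $x,y$, $a_k(T)\le\|T-L\|\le\Delta_k/((1-\eta)\Delta_{k-1})$. Let $\eta\to0$.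

By induction, $\prod_{k\le n}a_k\le a_n\Delta_{n-1}\le\Delta_n$.

**Step 2: $\Delta_n\le n!\,2^{n-1}e_n(T)^n$.** Here volume enters. Given $x_i\in U_E$, $y_j\in U_{F^*}$, let $A:\ell_1^n\to E$, $A\mathbf e_i=x_i$, and $B:F\to\ell_\infty^n$, $By=(\langle y,y_j\rangle)_j$. Both have norm at most $1$. Let $V=BTA$. For $\varepsilon>e_n(T)$ the set $V(U_{\ell_1^n})$ is covered by $2^{n-1}$ translates of $[-\varepsilon,\varepsilon]^n$. Comparing volumes, $|\det V|\,2^n/n!\le2^{n-1}(2\varepsilon)^n$. Let $\varepsilon\to e_n(T)$ and take the supremum over the $x_i,y_j$.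

Together, $\prod_{k\le n}a_k\le n!\,2^{n-1}e_n^n$. Taking $n$-th roots, $a_n\le(\prod_{k\le n}a_k)^{1/n}\le2(n!)^{1/n}e_n\le2n\,e_n$.

**Step 3: consequences.** If $\sum e_n<\infty$, then $n\,e_{2n}\le\sum_{n<k\le2n}e_k\to0$. By monotonicity $ne_n\to0$, so $a_n\to0$. If $0<p<1$ and $\frac1r=\frac1p-1$, Lemma 5 with $\theta=1$ gives $\sum a_n^r\le2^r\sum(ne_n)^r<\infty$ for $T\in\mathcal E_p$. Finally, $p\le1$ implies $\mathcal E_p\subseteq\mathcal E_1$ (eventually $e_n\le1$), so every operator in $\mathcal E_p$ is then a norm limit of finite rank operators. $\square$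

The remaining claim, that this fails for every $p>1$, is exactly what the operator of Theorem 1 provides.

The approach stops at Step 2. In Section 3 one of the two bodies was a Euclidean ball, and the quotient of $n$-th roots of volumes was of order $\sqrt n$. Now it is the cross-polytope $U_{\ell_1^n}$ against the cube, and the quotient $(n!)^{1/n}$ is of order $n$. So once $ne_n$ does not tend to $0$, which is allowed in $\mathcal E_p$ for $p>1$, the inequality says nothing about $a_n$. Theorem 1 shows that no cleverness repairs this: a general inequality $a_n\le Cn^ce_n$ with $c<1$ would give $\frac14\le C'n^{c-1}(\log(n+1))^5\to0$ for its operator.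

## 5. Block sums and normalised traces: two constructions that compactness forbids

We now look for a compact $T$ that finite rank operators cannot approach.

**Block sums cannot work.** Let $T=\bigoplus_kT_k$ with finite-dimensional blocks $T_k:E_k\to F_k$, from the $\ell_1$-sum of the $E_k$ to the $\ell_2$-sum of the $F_k$. If $\|T_k\|\to0$, then $\|T-\bigoplus_{k\le m}T_k\|\le\sup_{k>m}\|T_k\|\to0$, so $a_n(T)\to0$. If $\|T_k\|\not\to0$, there are $\delta>0$ and, for infinitely many $k$, vectors $x_k\in U_{E_k}$ with $\|T_kx_k\|\ge\delta$. Their images are at mutual distance at least $\delta$, so $T$ is not compact. Blocks must therefore interact.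

More generally, $F$ must fail the approximation property, which asks that for each compact set $A\subseteq F$ and $\delta>0$ there be a finite rank $S$ with $\|Sy-y\|\le\delta$ on $A$. If $F$ had it, apply this to the closure $A$ of $T(U_E)$: $\|T-ST\|\le\delta$ with $ST$ of finite rank.

**Normalised traces.** To show that $T$ is far from all finite rank operators it suffices to have a linear functional $\beta$ on $\mathcal L(E,F)$ with
$$\beta(T)=1,\qquad\beta(L)=0\ \text{ for finite rank }L,\qquad|\beta(R)|\le4\|R\|.\tag{2}$$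
Then $1=\beta(T-L)\le4\|T-L\|$. On $N\times N$ matrices the normalised trace $\frac1N\operatorname{tr}$ is $1$ at the identity and is small on operators of small rank. This suggests taking blocks of vectors $u_j^k$ ($j\le n_k$, $n_k\to\infty$), biorthogonal functionals $\alpha_j^k$ on $F$ of norm at most $1$, with $T$ an inclusion map $E\subseteq F$ and
$$\beta^k(R)=\frac1{n_k}\sum_{j\le n_k}\alpha_j^k(Ru_j^k),\qquad\beta=\lim_k\beta^k .$$
The obvious way to bound $|\beta^k(R)|$ by a multiple of $\|R\|$ is to require $\|u_j^k\|_E\le c$ for all $j,k$. But then $\|u_j^k-u_i^l\|_F\ge|\alpha_j^k(u_j^k-u_i^l)|=1$ for distinct pairs of indices. So $T$ maps a bounded set onto an infinite $1$-separated set and is not compact. The uniform bound on the $u_j^k$ is incompatible with what we want.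

## 6. Overlapping blocks and a telescoping trace

The way out is that (2) does not need $\|u_j^k\|_E\le c$. It is enough to bound $\beta^1(R)$ and to have
$$\sum_k|\beta^{k+1}(R)-\beta^k(R)|\le c\,\|R\| .\tag{3}$$
We arrange that each difference is an average of values $(R\Phi_g)(g)$, where $F$ consists of functions, $g$ runs over a finite set of points $G_k$ and $\Phi_g$ is a combination of the $u_j^{k+1}$ and the $u_j^k$. If $\|\Phi_g\|_E\le k^{-2}$, then (3) holds. The individual $u_j^k$ may be huge in $E$.

For this, $\beta^{k+1}$ and $\beta^k$ must be averages over the same set $G_k$. So each block of vectors lives on two consecutive sets, $u_j^k$ on $G_{k-1}\cup G_k$, and the coefficient of $u_j^k$ can be read off on either set, by two formulas $\tilde\alpha_j^k$ and $\alpha_j^k$ that agree on $F$. These are the overlapping blocks demanded by Section 5. The scheme is a real (Walsh function) variant of the Enflo–Davie construction.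

For the entropy we define $E$ so that its ball is, up to closure, the absolutely convex hull of the vectors $k^2\Phi_g$. There are about $2^k$ of them at level $k$. If $\|\Phi_g\|_F$ is about $2^{-k/2}$, then sampling $r$ of them approximates a convex combination up to about $2^{-k/2}r^{-1/2}$. At $2^k\approx r\approx n$ this is $\frac1n$, up to logarithms. That is the rate in Theorem 1. Everything now depends on the bound $2^{-k/2}$, which will come from square-root cancellation in sums of $2^k$ characters.

## 7. Walsh characters with small sums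

The purpose of this section is to fix characters and signs for which two kinds of sums are small. The group $\mathbb Z_2^m$, written multiplicatively, has $2^m$ characters $\chi:\mathbb Z_2^m\to\{1,-1\}$. They satisfy $\chi(g)\chi(h)=\chi(gh)$ and
$$\sum_g\chi(g)\chi'(g)=2^m\delta_{\chi\chi'} .$$
Indeed, if $\chi\chi'$ takes the value $-1$ at some $h$, replacing $g$ by $gh$ changes the sign of the sum.

For $k\ge0$ put $n_k=2^k$, $G_k=\mathbb Z_2^{k+2}$ and $g_k=|G_k|=4n_k$. Partition the $4n_k$ characters of $G_k$ into $n_k$ quadruples. From the $j$-th quadruple we will choose three distinct characters $\sigma_j^k,\tau_{2j-1}^k,\tau_{2j}^k$. This gives $\sigma_j^k$ $(j\le n_k)$ and $\tau_j^k$ $(j\le2n_k=n_{k+1})$, all distinct. Put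
$$D_k=\sum_{j\le n_{k+1}}\tau_j^k-2\sum_{j\le n_k}\sigma_j^k .$$

For $k=0$ there is one quadruple, the four characters of $G_0=\{1,a,b,ab\}$. If $\sigma_1^0$ is trivial and $\tau_1^0,\tau_2^0$ have values $(1,-1,1,-1)$ and $(1,1,-1,-1)$ on $(1,a,b,ab)$, then $D_0$ has values $(0,-2,-2,-4)$. In general $D_k(1)=n_{k+1}-2n_k=0$. The factor $2$ is there for this cancellation.

We use Hoeffding's inequality: for independent $Z_i\in[a_i,b_i]$,
$$P\Big(\Big|\sum_i(Z_i-\mathbb EZ_i)\Big|>t\Big)\le2\exp\Big(-\frac{2t^2}{\sum_i(b_i-a_i)^2}\Big).$$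

**Lemma 6.** The characters, and signs $\theta_j^k\in\{1,-1\}$ $(k\ge1,\ j\le n_k)$, can be chosen so that
$$\|D_k\|_\infty\le\sqrt{32\,n_k(k+4)}\qquad(k\ge0),\tag{4}$$
$$\Big|\sum_{j\le n_k}\theta_j^k\,\sigma_j^k(g)\,\tau_j^{k-1}(h)\Big|\le2\sqrt{n_k(k+4)}\qquad(g\in G_k,\ h\in G_{k-1},\ k\ge1).\tag{5}$$

*Proof.* **Characters.** Order each quadruple uniformly at random, independently. Let the first element be $\sigma_j^k$, the second and third $\tau_{2j-1}^k,\tau_{2j}^k$. For fixed $h\in G_k$, $D_k(h)$ is a sum of $n_k$ independent terms $\tau_{2j-1}^k(h)+\tau_{2j}^k(h)-2\sigma_j^k(h)\in[-4,4]$. They have mean zero, since the three characters have the same distribution. Hoeffding gives $P(|D_k(h)|>t)\le2e^{-t^2/(32n_k)}$. With $t^2=32n_k(k+4)$, the union bound over the $4n_k$ points $h$ gives at most $8\cdot2^ke^{-(k+4)}=8e^{-4}(2/e)^k<1$. So some choice satisfies (4).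

**Signs.** Keep these characters and let the $\theta_j^k$ be independent random signs. For fixed $g,h$, Hoeffding with terms in $[-1,1]$ gives probability at most $2e^{-t^2/(2n_k)}$ that the sum in (5) exceeds $t$ in modulus. With $t^2=4n_k(k+4)$ and $4n_k\cdot4n_{k-1}=8\cdot4^k$ pairs $(g,h)$, the union bound is $16\cdot4^ke^{-2(k+4)}=16e^{-8}(4/e^2)^k<1$. So some choice satisfies (5). $\square$

Fix such choices from now on.

## 8. The space $F$ and the vectors $\Phi_g$

**Step 1: the space and its coefficient functionals.** The purpose is to realise the two formulas for one coefficient. Let $\Omega=\bigsqcup_{k\ge0}G_k$, and let $c_0(\Omega)$ be the space of functions on $\Omega$ tending to $0$, with the supremum norm. For $k\ge1$, $j\le n_k$ define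
$$u_j^k=\tau_j^{k-1}\ \text{on }G_{k-1},\qquad u_j^k=\theta_j^k\sigma_j^k\ \text{on }G_k,\qquad u_j^k=0\ \text{elsewhere},$$
and let $F$ be the closed linear span of all $u_j^k$ in $c_0(\Omega)$. For $f\in c_0(\Omega)$ put
$$\alpha_j^k(f)=\frac1{g_k}\sum_{g\in G_k}\theta_j^k\sigma_j^k(g)f(g),\qquad\tilde\alpha_j^k(f)=\frac1{g_{k-1}}\sum_{g\in G_{k-1}}\tau_j^{k-1}(g)f(g).$$
Both have norm at most $1$.

**Lemma 7.** $\alpha_j^k(u_i^l)=\tilde\alpha_j^k(u_i^l)=\delta_{kl}\delta_{ij}$ for all indices. Hence $\alpha_j^k=\tilde\alpha_j^k$ on $F$.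

*Proof.* For $l=k$ this is orthogonality of characters, together with $(\theta_j^k)^2=1$. Let $l\ne k$. The support of $u_i^l$ is $G_{l-1}\cup G_l$. It meets $G_k$ only if $l=k+1$, and there $u_i^{k+1}=\tau_i^k$ is orthogonal to $\sigma_j^k$. It meets $G_{k-1}$ only if $l=k-1$, and there $u_i^{k-1}=\theta_i^{k-1}\sigma_i^{k-1}$ is orthogonal to $\tau_j^{k-1}$. So both functionals vanish on $u_i^l$. They agree on the $u_i^l$, hence on $F$ by linearity, continuity and density. $\square$

**Step 2: the vectors that carry the differences.** For $k\ge1$ and $g\in G_k$ let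
$$\Phi_g=\frac1{n_{k+1}}\sum_{j\le n_{k+1}}\tau_j^k(g)\,u_j^{k+1}-\frac1{n_k}\sum_{j\le n_k}\theta_j^k\sigma_j^k(g)\,u_j^k\in F .$$
Each of the two sums equals $1$ at the point $g$, so neither is small alone. Their difference is small everywhere:
$$\|\Phi_g\|_\infty\le3\sqrt{(k+5)2^{-k}}\qquad(g\in G_k).\tag{6}$$

*Proof of (6).* $\Phi_g$ is supported on $G_{k-1}\cup G_k\cup G_{k+1}$.

* On $G_k$ both sums contribute, and by multiplicativity $\Phi_g(h)=\frac1{2n_k}\sum_j\tau_j^k(gh)-\frac1{n_k}\sum_j\sigma_j^k(gh)=\frac1{2n_k}D_k(gh)$. By (4) its modulus is at most $2\sqrt2\,\sqrt{(k+4)/n_k}$.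
* On $G_{k+1}$ only the first sum contributes: $|\Phi_g(h)|=\frac1{n_{k+1}}\big|\sum_j\theta_j^{k+1}\sigma_j^{k+1}(h)\tau_j^k(g)\big|\le2\sqrt{(k+5)/n_{k+1}}$, by (5) with $k+1$ in place of $k$.
* On $G_{k-1}$ only the second sum contributes: $|\Phi_g(h)|=\frac1{n_k}\big|\sum_j\theta_j^k\sigma_j^k(g)\tau_j^{k-1}(h)\big|\le2\sqrt{(k+4)/n_k}$, by (5).

All three are at most $3\sqrt{(k+5)2^{-k}}$. $\square$

## 9. The operator $T$ and its distance from the finite rank operators

**Step 1: the space $E$.** The purpose is to force $\|\Phi_g\|_E\le k^{-2}$. Let $\Lambda=\bigsqcup_{k\ge1}G_k$ and define $Q:\ell_1(\Lambda)\to F$ by $Q\delta_g=k^2\Phi_g$ for $g\in G_k$. By (6), $\|Q\delta_g\|\le3k^2\sqrt{k+5}\,2^{-k/2}$, which is bounded in $k$, so $Q$ is bounded. Let $E=Q(\ell_1(\Lambda))$ with the quotient norm of $\ell_1(\Lambda)/\ker Q$, that is, $\|x\|_E=\inf\{\|\xi\|_1:Q\xi=x\}$. Then $E$ is a Banach space, the inclusion $T:E\to F$ has $\|T\|\le\|Q\|$, and $\|\Phi_g\|_E\le k^{-2}$ for $g\in G_k$.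

**Step 2: the $u_j^k$ lie in $E$.** We need this to evaluate operators on them. By orthogonality of characters, all $\tau$'s and $\sigma$'s on $G_k$ being distinct, for $k\ge1$
$$\sum_{g\in G_k}\tau_i^k(g)\Phi_g=\frac{g_k}{n_{k+1}}u_i^{k+1},\qquad\sum_{g\in G_1}\sigma_i^1(g)\Phi_g=-\frac{g_1}{n_1}\theta_i^1u_i^1 .$$
So every $u_j^k$ with $k\ge1$ lies in $E$, and $\|u_i^1\|_E\le\frac{n_1}{g_1}\cdot g_1\cdot1=2$.

**Step 3: the functional $\beta$.** For $R\in\mathcal L(E,F)$ and $k\ge1$ let
$$\beta^k(R)=\frac1{n_k}\sum_{j\le n_k}\alpha_j^k(Ru_j^k)=\frac1{g_k}\sum_{g\in G_k}\Big(R\,\frac1{n_k}\sum_{j\le n_k}\theta_j^k\sigma_j^k(g)u_j^k\Big)(g).$$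
Since $R$ takes values in $F$, Lemma 7 allows us to use $\tilde\alpha_j^{k+1}$ in $\beta^{k+1}$, which makes it an average over $G_k$ too:
$$\beta^{k+1}(R)=\frac1{n_{k+1}}\sum_{j\le n_{k+1}}\tilde\alpha_j^{k+1}(Ru_j^{k+1})=\frac1{g_k}\sum_{g\in G_k}\Big(R\,\frac1{n_{k+1}}\sum_{j\le n_{k+1}}\tau_j^k(g)u_j^{k+1}\Big)(g).$$
Subtracting,
$$\beta^{k+1}(R)-\beta^k(R)=\frac1{g_k}\sum_{g\in G_k}(R\Phi_g)(g),\qquad|\beta^{k+1}(R)-\beta^k(R)|\le\|R\|\,k^{-2}.$$
Moreover $|\beta^1(R)|\le\max_j\|Ru_j^1\|_\infty\le2\|R\|$. So $\beta(R)=\lim_k\beta^k(R)$ exists, is linear in $R$, and $|\beta(R)|\le(2+\pi^2/6)\|R\|\le4\|R\|$.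

**Step 4: the values of $\beta$.** We check the other two parts of (2). First, $\beta^k(T)=\frac1{n_k}\sum_j\alpha_j^k(u_j^k)=1$ for all $k$, so $\beta(T)=1$.

Next let $f\in E^*$, $y\in F$ and $(f\otimes y)(x)=f(x)y$. If $y=u_i^l$, then $\beta^k(f\otimes y)=\frac1{n_k}\sum_jf(u_j^k)\alpha_j^k(u_i^l)=0$ for $k>l$, so $\beta(f\otimes y)=0$. The map $y\mapsto\beta(f\otimes y)$ is linear with $|\beta(f\otimes y)|\le4\|f\|\|y\|$, and the $u_i^l$ span a dense subspace of $F$. So $\beta(f\otimes y)=0$ for all $y\in F$. Every finite rank $L\in\mathcal L(E,F)$ is a finite sum of operators $f\otimes y$, so $\beta(L)=0$.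

Therefore $1=\beta(T-L)\le4\|T-L\|$ for every finite rank $L$, and
$$a_n(T)\ge\tfrac14\qquad\text{for all }n\ge1.$$

## 10. Covering convex hulls by nets and by random sampling

For the entropy numbers we need three tools and one variant for Section 12.

**Lemma 8 (volumetric argument).** In a normed space $X$ of dimension $d$, a ball of radius $s>0$ is covered by at most $(1+\frac2\delta)^d$ balls of radius $\delta s$, for each $\delta>0$.

*Proof.* By translation and scaling take $U_X$, $s=1$. Let $x_1,\dots,x_m\in U_X$ have mutual distances greater than $\delta$. The balls $x_i+\frac\delta2U_X$ are disjoint and lie in $(1+\frac\delta2)U_X$, so $m(\frac\delta2)^d\le(1+\frac\delta2)^d$, i.e. $m\le(1+\frac2\delta)^d$. Take $m$ maximal; then every point of $U_X$ is within $\delta$ of some $x_i$. $\square$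

**Lemma 9 (Maurey's lemma, supremum norm).** Let $v_1,\dots,v_N\in\ell_\infty^M$, $\|v_i\|\le s$, $r\in\mathbb N$. Then the absolutely convex hull of the $v_i$ is covered by $(2N+1)^r$ balls of radius $2s\sqrt{\log(2M)/r}$.

*Proof.* We may take $s>0$. Let $x=\sum t_iv_i$ with $\sum|t_i|\le1$. Let $Y_1,\dots,Y_r$ be independent, each equal to $\operatorname{sgn}(t_i)v_i$ with probability $|t_i|$ and to $0$ with the remaining probability. Then $\mathbb EY_l=x$, and each coordinate of $Y_l$ lies in $[-s,s]$. By Hoeffding, for each coordinate $c$,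
$$P\Big(\Big|\frac1r\sum_lY_l(c)-x(c)\Big|>u\Big)\le2e^{-ru^2/(2s^2)}.$$
For $u=2s\sqrt{\log(2M)/r}$ the right side is $2(2M)^{-2}$, and the union bound over $M$ coordinates gives $\frac1{2M}<1$. So some value of $\frac1r\sum_lY_l$ is within $u$ of $x$. These values are averages of $r$ elements of $\{0,\pm v_1,\dots,\pm v_N\}$. There are at most $(2N+1)^r$ of them, and this list does not depend on $x$. $\square$

**Lemma 10 (Hilbert space).** In a Hilbert space, the absolutely convex hull of $N$ vectors of norm at most $1$ is covered by $(2N+1)^r$ balls of radius $r^{-1/2}$.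

*Proof.* With the same $Y_l$, independence gives $\mathbb E\|\frac1r\sum_lY_l-x\|^2=\frac1{r^2}\sum_l\mathbb E\|Y_l-x\|^2\le\frac1{r^2}\sum_l\mathbb E\|Y_l\|^2\le\frac1r$. So some value is within $r^{-1/2}$ of $x$; count as before. $\square$

**Lemma 11 (adding coverings).** Let $W_k$ $(k\ge1)$ be subsets of a Banach space, $W_k$ covered by $m_k$ balls of radius $\rho_k$, with $m_k=1$ and centre $0$ for all large $k$, and $\sum\rho_k<\infty$. Then the set of sums $\sum_kx_k$ with $x_k\in W_k$ is covered by $\prod m_k$ balls of radius $\sum\rho_k$.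

*Proof.* The series $\sum x_k$ converges, since $\|x_k\|\le\rho_k$ for large $k$. For each $x_k$ pick a centre $z_k$ within $\rho_k$. Then $\|\sum x_k-\sum z_k\|\le\sum\rho_k$, and there are at most $\prod m_k$ sums $\sum z_k$. $\square$

## 11. The entropy numbers of $T$

**Step 1: reduction to $Q$ with values in $c_0(\Omega)$.** The purpose is to be free in the choice of centres. For each $\eta>0$, $T(U_E)\subseteq(1+\eta)Q(U_{\ell_1(\Lambda)})$ by the definition of the quotient norm. If a subset of $F$ is covered by balls of $c_0(\Omega)$ of radius $\varepsilon$, discard the balls not meeting it and move each remaining centre to a point of the set in that ball. This gives a covering by at most as many balls of radius $2\varepsilon$ with centres in $F$. Letting $\eta\to0$,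
$$e_n(T)\le2\,e_n\big(Q:\ell_1(\Lambda)\to c_0(\Omega)\big).$$

**Step 2: splitting into levels.** Let $Q_k$ be the restriction of $Q$ to $\ell_1(G_k)$ and $W_k=Q_k(U_{\ell_1(G_k)})$, the absolutely convex hull of the $k^2\Phi_g$, $g\in G_k$. By (6),
$$\|Q_k\|\le s_k:=3k^2\sqrt{k+5}\,2^{-k/2}.$$
Every element of $Q(U_{\ell_1(\Lambda)})$ is a sum $\sum_kx_k$ with $x_k\in W_k$, so Lemma 11 applies once each $W_k$ is covered.

**Step 3: three ranges of levels.** Fix $K\ge1$; think of $2^K$ as $n$ up to logarithms. Low levels have small dimension, middle levels are sampled, high levels are negligible. $C$ denotes absolute constants, possibly different at each occurrence.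

* $1\le k<K$. $W_k$ lies in a ball of radius $s_k$ of a space of dimension at most $4\cdot2^k$. By Lemma 8 with $\delta=2^{-K}$ it is covered by at most $(1+2\cdot2^K)^{4\cdot2^k}\le2^{4\cdot2^k(K+2)}$ balls of radius $2^{-K}s_k$. The $\log_2$-cardinalities sum to at most $4(K+2)2^K\le12K2^K$. The radii sum to at most $2^{-K}\sum_ks_k\le C2^{-K}$.
* $K\le k\le3K$. $W_k$ lies in $\ell_\infty(G_{k-1}\cup G_k\cup G_{k+1})$. Apply Lemma 9 with $N=4\cdot2^k$, $M=14\cdot2^k$, $r=2^K$, $s=s_k$. Here $2N+1\le2^{k+4}$ and $\log(2M)=\log28+k\log2\le k+5$. The $\log_2$-cardinality for one $k$ is at most $(k+4)2^K$, so they sum to at most $(2K+1)(3K+4)2^K\le21K^22^K$. The radii sum to at most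
$$\sum_{k\ge K}6k^2(k+5)2^{-k/2}2^{-K/2}\le6K^32^{-K}\sum_{i\ge0}(1+i)^2(i+6)2^{-i/2}\le CK^32^{-K},$$
where we put $k=K+i$ and used $K+i\le K(1+i)$ and $K+i+5\le K(i+6)$.
* $k>3K$. Use the single centre $0$ and radius $s_k$. Putting $k=3K+i$, in the same way $\sum_{k>3K}s_k\le CK^{5/2}2^{-3K/2}\le CK^32^{-K}$.

The total $\log_2$-cardinality is at most $33K^22^K\le34K^22^K-1$. By Lemma 11,
$$e_n(Q)\le CK^32^{-K}\qquad\text{whenever }n\ge34K^22^K .\tag{7}$$

**Step 4: from $K$ to $n$.** Let $n\ge68$, and let $K\ge1$ be maximal with $34K^22^K\le n$; it exists because $K=1$ is allowed. Then $K\le\log_2n$, and by maximality $n<34(K+1)^22^{K+1}\le272K^22^K$, so $2^{-K}\le272K^2/n$. By Step 1 and (7),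
$$e_n(T)\le2e_n(Q)\le C\,\frac{K^5}n\le C\,\frac{(\log(n+1))^5}n .$$
For $n<68$ we have $e_n(T)\le\|T\|\le\|Q\|$, so after enlarging $C$ the bound holds for all $n\ge1$. With $a_n(T)\ge\frac14$ from Section 9, the two estimates of Theorem 1 are proved. For $p>1$ the series $\sum_nn^{-p}(\log(n+1))^{5p}$ converges, so $T\in\mathcal E_p$, and $\sum_na_n(T)^q=\infty$ for every $q<\infty$. $\blacksquare$

This also completes Theorem 2: for $p>1$ the operator $T$ lies in $\mathcal E_p$ and is not a norm limit of finite rank operators. $\blacksquare$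

## 12. Sums of the maps $\ell_1^N\to\ell_2^N$ and the exponent $\frac1p-\frac12$

Proposition 4 says that the index $q$ of the conjecture cannot be lowered, even where Theorem 3 makes the conjecture true. Block sums, useless for Theorem 1, are sufficient here: we only need slow decay of $a_n$.

**Proof of Proposition 4.** Choose $s$ with $q'<s<q$ and let
$$T=\bigoplus_{k\ge1}2^{-k/s}I_{2^k}:\Big(\bigoplus_k\ell_1^{2^k}\Big)_{\ell_1}\to\Big(\bigoplus_k\ell_2^{2^k}\Big)_{\ell_2}.$$

**Step 1: approximation numbers are large.** Compose with the injection and the projection of the $k$-th summand, both of norm one. With (1), $a_n(T)\ge2^{-k/s}a_n(I_{2^k})\ge2^{-k/s}/\sqrt2$ for $n\le2^{k-1}$. For given $n$ take the least $k\ge1$ with $n\le2^{k-1}$. Then $2^k\le4n$, so $a_n(T)\ge(4n)^{-1/s}/\sqrt2$. Since $q'<s$, $\sum a_n(T)^{q'}=\infty$.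

**Step 2: entropy numbers are small.** Put $A=\frac1s+1$, so $As=1+s$, and let $K\ge1$. Let $W_k$ be the image of the unit ball of the $k$-th summand; it has radius at most $2^{-k/s}$ and is $2^{-k/s}$ times the absolutely convex hull of $2^k$ unit vectors. Every element of the image of the unit ball is a sum of elements of the $W_k$, so Lemma 11 applies. Constants $C_s$ depend only on $s$ and may change.

* $1\le k<K$. By Lemma 8 with $\delta=2^{-AK}$: at most $(1+2\cdot2^{AK})^{2^k}\le2^{(AK+2)2^k}$ balls of radius $2^{-AK}2^{-k/s}$. Total $\log_2$-cardinality at most $(AK+2)2^K$, total radius at most $C_s2^{-AK}$.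
* $K\le k\le(1+s)K$. By Lemma 10 with $r=2^K$: at most $(2\cdot2^k+1)^{2^K}\le2^{(k+2)2^K}$ balls of radius $2^{-k/s}2^{-K/2}$. Total $\log_2$-cardinality at most $(sK+1)((1+s)K+2)2^K$, total radius at most $C_s2^{-K(1/s+1/2)}$.
* $k>(1+s)K$. The centre $0$: total radius at most $\sum_{k>(1+s)K}2^{-k/s}\le C_s2^{-(1+s)K/s}=C_s2^{-AK}$.

Put $b=\frac1s+\frac12<A$. Then $e_n(T)\le C_s2^{-bK}$ whenever $n\ge C_sK^22^K$. For large $n$ choose $K$ maximal with this property. As in Section 11, $2^{-K}\le C_sK^2/n$ and $K\le C_s\log(n+1)$, so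
$$e_n(T)\le C_s\,n^{-b}(\log(n+1))^{2b}\qquad\text{for all large }n .$$
Since $b=\frac1s+\frac12>\frac1q+\frac12=\frac1p$, we have $bp>1$ and $\sum e_n(T)^p<\infty$. Thus $T\in\mathcal E_p\setminus\mathcal X_{q'}$, and its values lie in a Hilbert space. $\blacksquare$
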